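\title{The rotation group $SO(3)$ is not a Borsuk--Ulam group}

\begin{abstract}
A map between representations of a compact Lie group $G$ is isovariant if it is equivariant and preserves isotropy groups, and $G$ is a Borsuk--Ulam group if every isovariant map $V\to W$ forces $\dim V-\dim V^G\le\dim W-\dim W^G$. Wasserman conjectured that every compact Lie group has this property. We show that $SO(3)$ does not: there are isovariant maps $V\to W$ with $V^G=0=W^G$ and $\dim V-\dim W$ arbitrarily large. They are glued from maps that are isovariant only for proper subgroups, over a finite $SO(3)$-complex that has no fixed point but whose fixed sets under all proper closed subgroups are weakly contractible. Every proper closed subgroup of $SO(3)$, on the other hand, is a Borsuk--Ulam group.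
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, maps are continuous, and representations are real, finite-dimensional and orthogonal. We write $kU$ for the direct sum of $k$ copies of a representation $U$, and $S(U)$ for its unit sphere.

Let $G$ be a compact Lie group, and let $G_x$ be the isotropy group of a point $x$ of a $G$-space. An equivariant map $\varphi\colon X\to Y$ satisfies $G_x\subset G_{\varphi(x)}$. It is called \emph{$G$-isovariant} if $G_x=G_{\varphi(x)}$ for all $x\in X$; equivalently, if it is injective on each orbit. The group $G$ is a \emph{Borsuk--Ulam group} if, for all $G$-representations $V$ and $W$, the existence of a $G$-isovariant map $V\to W$ implies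
\begin{equation}\label{eq:BU}
\dim V-\dim V^G\le\dim W-\dim W^G .
\end{equation}

Equivariance alone gives no such constraint, because of the zero map. The fixed subspaces are subtracted because they carry no information about isotropy: with $V_G=(V^G)^\perp$, both the inclusion $V_G\to V$ and the projection $V\to V_G$ are isovariant. The name comes from the group $G$ of order $2$. There an isovariant map sends $S(V_G)$, where the action is free, into $W\setminus W^G$. Projecting to $W_G$ and normalizing gives an odd map $S(V_G)\to S(W_G)$, and \eqref{eq:BU} is the classical Borsuk--Ulam theorem.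

There are good reasons to expect \eqref{eq:BU} in general. It holds for linear isovariant maps and every $G$ (Lemma~\ref{lem:elem}). The class of Borsuk--Ulam groups is closed under extensions (Lemma~\ref{lem:ext}). The isovariant Borsuk--Ulam theorem, a consequence of Wasserman's work, says that every compact solvable Lie group is a Borsuk--Ulam group. The nonsolvable group $A_5$ is one as well, by a counting argument (Lemma~\ref{lem:A5}). Wasserman conjectured that all compact Lie groups are Borsuk--Ulam groups; we take the problem from \cite{bi}. The conjecture is false.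

\begin{theorem}\label{thm:A}
Let $G=SO(3)$. For every $c>0$ there are $G$-representations $V,W$ with $V^G=0=W^G$ and $\dim V-\dim W>c$, and a $G$-isovariant map $V\to W$. Moreover, for any $\varepsilon>0$ one can make $\dim W/\dim V$ smaller than $\frac{6741}{6742}+\varepsilon$. In particular, $SO(3)$ is not a Borsuk--Ulam group.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $1\to N\to\Gamma\to Q\to1$ be an extension of compact Lie groups with $N$ solvable and $Q$ a closed subgroup of $SO(3)$. Then $\Gamma$ is a Borsuk--Ulam group if and only if $Q\ne SO(3)$. In particular, all proper closed subgroups of $SO(3)$ are Borsuk--Ulam groups. Moreover, no compact Lie group with a continuous epimorphism onto $SO(3)$ (for example $SU(2)$, $U(2)$, $O(3)$, $SO(4)$, $SO(3)\times H$) is a Borsuk--Ulam group.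
\end{theorem}

The source of the dimension drop is this. If $L$ is a proper subgroup of $G$, a representation $A$ with $A^G=0$ may have a large subspace $A^L$, and an $L$-isovariant map may discard it. So there can be $L$-isovariant maps $A\to B$ for every proper $L$ although $\dim B<\dim A$. Section~\ref{sec:families} shows how a coherent family of such maps, parametrized by a suitable finite $G$-complex $K$, yields $G$-isovariant maps $kA\to M\oplus kB$ with $M$ independent of $k$. Section~\ref{sec:AB} constructs $A$, $B$ and the one nonlinear map that is needed, Sections~\ref{sec:fixed} and \ref{sec:free} construct $K$, and Section~\ref{sec:F} constructs the family. Theorem~\ref{thm:B} is deduced from Theorem~\ref{thm:A} in Section~\ref{sec:B}.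

\section{Linear isovariant maps and the group $SO(3)$}\label{sec:prelim}

\subsection{Elementary facts}

\begin{lemma}\label{lem:elem}
Let $H$ be a compact Lie group.
\begin{enumerate}
\item[(a)] An $H$-isovariant map is $L$-isovariant for every closed subgroup $L\le H$.
\item[(b)] Compositions and direct sums of isovariant maps are isovariant. If $f$ is isovariant and $f'$ is equivariant on the same source, then $(f,f')$ is isovariant.
\item[(c)] A linear $H$-map $f\colon U\to U'$ is isovariant if and only if it is injective on $U_H=(U^H)^\perp$.
\end{enumerate}
\end{lemma}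

\begin{proof}
Parts (a) and (b) follow from $L_x=L\cap H_x$ and $H_{(x,y)}=H_x\cap H_y$. For (c), let $f$ be injective on $U_H$ and let $g$ fix $f(x)$. Then $gx-x$ lies in $U_H$ and in $\ker f$, so $gx=x$. Conversely, let $f$ be isovariant. A vector $x\in U_H\cap\ker f$ has isotropy group $H_0=H$, so $x\in U_H\cap U^H=0$.
\end{proof}

Let $\operatorname{Lin}_H(U,U')$ be the space of linear $H$-isovariant maps, as a subspace of $\operatorname{Hom}(U,U')$. For a real irreducible representation $\sigma$ of $H$ let $m_\sigma(U)$ be its multiplicity in $U$. By Schur's lemma the endomorphism algebra of $\sigma$ is $\mathbb{R}$, $\mathbb{C}$ or $\mathbb{H}$; we say that $\sigma$ has real, complex or quaternionic type. A linear $H$-map respects the isotypic decompositions. On the $\sigma$-isotypic parts it is given by a linear map $\mathbb{K}_\sigma^{\,m_\sigma(U)}\to\mathbb{K}_\sigma^{\,m_\sigma(U')}$, where $\mathbb{K}_\sigma$ is the (skew) field of that type, and it is injective there if and only if this linear map is. By Lemma~\ref{lem:elem}(c),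
\begin{equation}\label{eq:Lin}
\operatorname{Lin}_H(U,U')\cong\operatorname{Hom}(U^H,U'^H)\times\prod_{\sigma\ne1}\operatorname{Inj}\big(\mathbb{K}_\sigma^{\,m_\sigma(U)},\mathbb{K}_\sigma^{\,m_\sigma(U')}\big),
\end{equation}
where $\operatorname{Inj}$ denotes the space of injective linear maps. The first factor is contractible. By polar decomposition, $\operatorname{Inj}(\mathbb{K}^a,\mathbb{K}^b)$ with $a\le b$ is homotopy equivalent to the Stiefel manifold of orthonormal $a$-frames in $\mathbb{K}^b$. This manifold is $(b-a-1)$-connected for $\mathbb{K}=\mathbb{R}$ and $2(b-a)$-connected for $\mathbb{K}=\mathbb{C}$; here $0$-connected means path-connected and $(-1)$-connected means nonempty. For $\mathbb{K}=\mathbb{R}$ and $a=b\ge1$ the factor is $GL_a(\mathbb{R})$, with two components distinguished by the sign of the determinant.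

\subsection{Subgroups and representations of $SO(3)$}

Let $r_\theta$ be the rotation by $\theta$ about the $z$-axis and $T=\{r_\theta\}$, identified with $U(1)$ by $r_\theta=e^{i\theta}$. Let $\kappa=\operatorname{diag}(1,-1,-1)$ be the rotation by $\pi$ about the $x$-axis, so that $\kappa t\kappa^{-1}=\bar t$ for $t\in T$. Let $O=T\cup T\kappa\cong O(2)$ be the stabilizer of the $z$-axis as a line. (The letter $O$ never denotes the octahedral group.) The elements $s_\eta=\eta\kappa$, $\eta\in T$, are the \emph{reflections} of $O$. They are involutions, $s_as_b=a\bar b$, and they are all conjugate under $T$ because $t\kappa t^{-1}=t^2\kappa$. Let $C_n\subset T$ be cyclic of order $n$ and $D_n=\langle C_n,\kappa\rangle$, of order $2n$. Let $S_4\subset SO(3)$ be the group of signed permutation matrices of determinant $1$, the rotation group of a cube. It contains $D_4$, its normal Klein four-group is the group $D_2$ of diagonal matrices, and $A_4$ denotes its subgroup of index $2$. Fix an icosahedral subgroup $A_5$. We use the classification: every closed subgroup of $SO(3)$ is conjugate to one of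
\[
SO(3),\quad O,\quad T,\quad C_n\ (n\ge1),\quad D_n\ (n\ge2),\quad A_4,\quad S_4,\quad A_5 .
\]
These groups are pairwise nonisomorphic, so isomorphic closed subgroups are conjugate.

Let $V_k$ be the irreducible representation of dimension $2k+1$, realized on harmonic polynomials of degree $k$ on $\mathbb{R}^3$; thus $V_1\cong\mathbb{R}^3$. Its character on a rotation by $\theta$ is $1+2\sum_{j=1}^k\cos j\theta$. For $k\ge1$ let $\rho_k$ be the $O$-representation $\mathbb{C}$ with $t\cdot\zeta=t^k\zeta$ and $\kappa\cdot\zeta=\bar\zeta$, and let $\delta$ be the character of $O$ with kernel $T$. Then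
\[
V_k|_O=\delta^k\oplus\rho_1\oplus\dots\oplus\rho_k .
\]
Indeed, on the plane with $T$-weights $\pm j$ the element $\kappa$ inverts all rotations, so it acts as a reflection and the plane is $\rho_j$. The $T$-invariant line is spanned by a homogeneous polynomial of degree $k$ in $z$ and $x^2+y^2$, on which $\kappa$ acts by $(-1)^k$.

\section{Extensions and proper subgroups}\label{sec:B}

\begin{lemma}\label{lem:ext}
Let $N$ be a closed normal subgroup of a compact Lie group $\Gamma$. If $N$ and $\Gamma/N$ are Borsuk--Ulam groups, then so is $\Gamma$.
\end{lemma}

\begin{proof}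
A $\Gamma$-isovariant map $V\to W$ is $N$-isovariant, and it restricts to a $\Gamma/N$-isovariant map $V^N\to W^N$. Hence $\dim V-\dim V^N\le\dim W-\dim W^N$ and $\dim V^N-\dim V^\Gamma\le\dim W^N-\dim W^\Gamma$. Add the two inequalities.
\end{proof}

\begin{lemma}\label{lem:A5}
The group $A_5$ is a Borsuk--Ulam group.
\end{lemma}

\begin{proof}
The five Sylow $2$-subgroups, ten Sylow $3$-subgroups and six Sylow $5$-subgroups of $A_5$ contain $5\cdot3$, $10\cdot2$ and $6\cdot4$ nontrivial elements, counted with repetition. As $A_5$ has $15$, $20$ and $24$ elements of order $2$, $3$ and $5$, and $15+20+24=59$, every nontrivial element lies in exactly one Sylow subgroup. For a finite group $H$ and a representation $U$ with character $\chi_U$ we have $\sum_{g\in H}(\dim U-\chi_U(g))=|H|(\dim U-\dim U^H)$, and the identity contributes $0$ to the sum. Therefore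
\[
60\,(\dim U-\dim U^{A_5})=\sum_{P\ \mathrm{Sylow}}|P|\,(\dim U-\dim U^P).
\]
An $A_5$-isovariant map $V\to W$ is $P$-isovariant for each Sylow subgroup $P$, and $P$ is solvable. So each summand for $U=V$ is at most the corresponding summand for $U=W$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, assuming Theorem~\ref{thm:A}]
Let $q\colon\Gamma\to SO(3)$ be a continuous epimorphism, and let $\Gamma$ act through $q$ on the representations of Theorem~\ref{thm:A}. Isotropy groups in $\Gamma$ are the preimages of those in $SO(3)$, and the fixed subspaces are the same. So the maps of Theorem~\ref{thm:A} are $\Gamma$-isovariant and violate \eqref{eq:BU}. This proves the last statement and the ``only if'' part. The examples map onto $SO(3)$ through $SU(2)/\{\pm1\}\cong U(2)/U(1)\cong SO(3)$, $O(3)=SO(3)\times\{\pm1\}$ and $SO(4)/\{\pm1\}\cong SO(3)\times SO(3)$.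

Now let $Q\ne SO(3)$. By the classification, $Q$ is solvable or isomorphic to $A_5$, so $Q$ is a Borsuk--Ulam group by the isovariant Borsuk--Ulam theorem or by Lemma~\ref{lem:A5}. The solvable group $N$ is a Borsuk--Ulam group (solvability is used only for this), and Lemma~\ref{lem:ext} applies. The case $N=1$ gives the statement on proper subgroups.
\end{proof}

\section{Families of isovariant maps}\label{sec:families}

\subsection{The gluing construction}

In this subsection $G$ is any compact Lie group. A \emph{finite $G$-complex} is a $G$-space obtained from the empty set by finitely many attachments of cells $G/L\times D^k$, with $L\le G$ closed and $G$ acting trivially on the disk $D^k$, along $G$-maps defined on $G/L\times S^{k-1}$. We do not require that the cells be attached in order of dimension. The points of the open cell over $gL$ have isotropy group $gLg^{-1}$, and a cell is \emph{free} if $L=1$. For a space $Z$ and a $G$-space $Y$, the $G$-maps $G/L\times Z\to Y$ correspond to the maps $Z\to Y^L$, by restriction to $\{1L\}\times Z$. A finite $G$-complex is compact Hausdorff, and it is metrizable as a continuous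 image of a compact metrizable space. By Illman's equivariant triangulation theorem, a closed smooth $G$-manifold such as $S(V)$ is a finite $G$-complex. A space is \emph{weakly contractible} if it is nonempty and every map from a sphere $S^{k-1}$, $k\ge1$, extends to $D^k$.

\begin{definition}
Let $K$ be a $G$-space and $U,U'$ representations. An \emph{isovariant family over $K$ from $U$ to $U'$} is a map $F\colon K\times U\to U'$ with $F(gx,gv)=gF(x,v)$ such that $F_x=F(x,\cdot)$ is $G_x$-isovariant for every $x\in K$.
\end{definition}

\begin{proposition}\label{prop:glue}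
Let $K$ be a finite $G$-complex such that $K^L$ is weakly contractible for every proper closed subgroup $L<G$. Let $F$ be an isovariant family over $K$ from $U$ to $U'$, where $U^G=0$. Then there is a representation $M$ with $M^G=0$ such that for every $k\ge1$ there is a $G$-isovariant map $kU\to M\oplus kU'$.
\end{proposition}

\begin{proof}
\emph{Step 1: if $V^G=0$, there is a $G$-map $h\colon S(V)\to K$.} The cells $G/L\times D^j$ of $S(V)$ have $L\ne G$. We define $h$ cell by cell. To extend $h$ over a cell is to extend a map $S^{j-1}\to K^L$ over $D^j$, or, for $j=0$, to choose a point of $K^L$. This is possible because $K^L$ is weakly contractible.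

\emph{Step 2: there is a $G$-isovariant map $m\colon K\to M$ with $M^G=0$.} We argue by induction on the cells, enlarging the target at each stage. Let $m'\colon K'\to M'$ be isovariant and let $G/L\times D^j$ be attached to $K'$ along $\phi$. Extend $m'$ to an equivariant map $\tilde m$ by $\tilde m(gL,ry)=r\,m'(\phi(gL,y))$ for $y\in S^{j-1}$, $0\le r\le1$, and by $0$ on the cell if $j=0$. Every closed subgroup of a compact Lie group is the isotropy group of a vector in some representation; choose $v_L\in M_L$ with isotropy group $L$. Let $n_L$ be $0$ on $K'$ and $(gL,y)\mapsto(1-|y|)gv_L$ on the cell. Then $(\tilde m,n_L)$ is isovariant by Lemma~\ref{lem:elem}(b): on $K'$ because $m'$ is, and on the open cell because $n_L$ is. At the end, compose with the projection onto the orthogonal complement of the $G$-fixed subspace, which is isovariant.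

\emph{Step 3.} Let $V=kU$ and let $h$ be as in Step 1. Put $f(0)=0$ and, for $v=|v|\hat v\ne0$ with $\hat v=(\hat v_1,\dots,\hat v_k)\in S(V)$,
\[
f(v)=|v|\,\big(m(h(\hat v)),\,F(h(\hat v),\hat v_1),\dots,F(h(\hat v),\hat v_k)\big).
\]
The bracket is bounded on the compact sphere, so $f$ is continuous at $0$. The map $f$ is equivariant, and $0$ has isotropy group $G$ on both sides. Let $v\ne0$, $x=h(\hat v)$, and let $g$ fix $f(v)$. The first coordinate gives $g\in G_{m(x)}=G_x$. Since $g\in G_x$ fixes $F_x(\hat v_i)$ and $F_x$ is $G_x$-isovariant, $g$ fixes $\hat v_i$ for each $i$. Hence $g\in G_v$.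
\end{proof}

The coordinate $m(h(\hat v))$ cuts the possible isotropy down from $G$ to $G_x$, at a cost of $\dim M$ dimensions, and the family does the rest. Finiteness of $K$ is what makes this cost independent of $k$: with $S(V)$ itself in the role of $K$ one would pay $M=V$ and gain nothing. If $K$ had a $G$-fixed point $x$, then $F_x$ would already be $G$-isovariant, so the useful case is $K^G=\emptyset$. In that case $m$ misses $0$, and Steps 1 and 2 give $G$-maps $S(V)\to S(M)$ for all $V$ with $V^G=0$. For the group of order $2$ this contradicts the Borsuk--Ulam theorem, so the existence of $K$ is a real condition on $G$.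

Families are built cell by cell.

\begin{lemma}\label{lem:cell}
Let $F$ be an isovariant family over a finite $G$-complex $K'$, and let $G/L\times D^k$ be attached to $K'$ along $\phi$. Let $\Psi\colon D^k\times U\to U'$ be a map such that $\Psi_y$ is $L$-isovariant for all $y$ and $\Psi_y=F_{\phi(1L,y)}$ for $y\in S^{k-1}$. Then $F_{(gL,y)}=g\Psi_yg^{-1}$ extends $F$ to an isovariant family over $K'\cup(G/L\times D^k)$.
\end{lemma}

\begin{proof}
The formula is well defined because $\Psi_y$ is $L$-equivariant. It agrees with $F$ on the boundary because $F_{gx}=gF_xg^{-1}$, and $g\Psi_yg^{-1}$ is $gLg^{-1}$-isovariant. The map from $K'\sqcup(G/L\times D^k)$ to the union is a proper surjection, and so is its product with $U$. A proper surjection of locally compact Hausdorff spaces is a quotient map, so the extension is continuous.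
\end{proof}

The prescribed boundary maps $F_{\phi(1L,y)}$ are $L$-isovariant by Lemma~\ref{lem:elem}(a), since $\phi(1L,y)$ is fixed by $L$. A family over $G/L$ is a single $L$-isovariant map $U\to U'$.

\subsection{The dimension drop for the torus}

From now on $G=SO(3)$. The drop in dimension is visible already for $L=T$.

\begin{example}\label{ex:torus}
Let $\mathbb{C}_k=\rho_k|_T$, and define $\tau\colon3\mathbb{C}_1\to\mathbb{C}_2\oplus\mathbb{C}_3\oplus\mathbb{C}_5\oplus\mathbb{C}_7$ by
\[
\tau(u_1,u_2,u_3)=(u_1^2,\;u_2^3,\;u_3^5,\;u_1^7+u_2^7+u_3^7).
\]
This map is $T$-isovariant. Indeed, let $u\neq0$ and let $t$ fix $\tau(u)$. If two of the $u_j$ are nonzero, then $t^p=t^q=1$ for two of the primes $2,3,5$. If only one is nonzero, then the last coordinate is nonzero and $t^p=t^7=1$. In both cases $t=1$. Put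
\[
A_0=3V_1\oplus(V_1\oplus V_2\oplus V_4\oplus V_6),\qquad B_0=V_2\oplus V_3\oplus V_5\oplus V_7,
\]
so $\dim A_0=39$, $\dim B_0=38$ and $A_0^G=B_0^G=0$. Since $V_k|_T=\mathbb{R}\oplus\mathbb{C}_1\oplus\dots\oplus\mathbb{C}_k$, we have
\[
A_0|_T=\mathbb{R}^7\oplus P_0\oplus3\mathbb{C}_1,\qquad B_0|_T=\mathbb{R}^4\oplus P_0\oplus\mathbb{C}_2\oplus\mathbb{C}_3\oplus\mathbb{C}_5\oplus\mathbb{C}_7,
\]
where $P_0=\bigoplus_{p=2,3,5,7}\bigoplus_{1\le k<p}\mathbb{C}_k$. The map $(q,y,u)\mapsto(0,y,\tau(u))$ is $T$-isovariant. It costs two dimensions in $\tau$ and saves three on the trivial summands. Inequality \eqref{eq:BU} for $T$ reads $39-7\le38-4$.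

This is an isovariant family over $G/T=S^2$, and Step 3 above would violate \eqref{eq:BU} if there were $G$-maps $S(kA_0)\to S^2$. There are none: $V_2\subset A_0$ has a nonzero $O$-fixed vector, while $O$ fixes no point of $S^2$.
\end{example}

So $K$ must have points fixed by larger groups. Every proper closed subgroup is conjugate to a subgroup of $O$, $S_4$ or $A_5$. We need one pair $A,B$ with $\dim B<\dim A$ that admits isovariant maps for each of these three groups, together with homotopies between their restrictions to common subgroups.

\section{The representations $A$ and $B$}\label{sec:AB}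

\subsection{From the torus to $O$}

Two things change when $T$ is replaced by $O$. First, the $T$-fixed line of $V_k$ with $k$ odd is $\delta$ and can no longer be discarded. We therefore take odd exponents $p$: then $V_{p-1}$ contributes a trivial summand to the source and $V_p$ a copy of $\delta$ to the target. Second, power maps may create reflection symmetry. The $O$-map $2\rho_1\to\rho_3\oplus\rho_5\oplus\rho_7$, $(u,v)\mapsto(u^3,v^5,u^7+v^7)$, is not isovariant: for $u=ae^{i\pi/3}$ and $v=be^{i\pi/5}$ with $a,b>0$ the numbers $u^3,v^5$ are real and $\operatorname{Im}u^7>0>\operatorname{Im}v^7$, so for suitable $a,b$ the image is fixed by $\kappa$, while $(u,v)$ is not. Our remedy is to compare the phases of the blocks by coordinates with values in $\delta$, and with $a$ blocks we use $a-1$ such coordinates.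

Now count. Take $a$ blocks and $a+e$ odd exponents, $e\ge1$. If each block is one copy of $\rho_1$, the source is $aV_1\oplus\bigoplus V_{p_i-1}$ and the target is $\bigoplus V_{p_i}$. The target has $e$ spare copies of $\delta$, so we need $e\ge a-1$, and then target minus source has dimension $2(a+e)-3a=2e-a\ge0$. Nothing is gained. If each block is $2\rho_1$ and everything is doubled, there are $2e$ spare copies of $\delta$, the difference of dimensions is $4e-2a$, and $a=2e+1$ satisfies $2e\ge a-1$ with difference $-2$. One extra exponent serves for the sum coordinate, as in Example~\ref{ex:torus}. We take a second one as free room for a later deformation, so $e=2$ and $a=5$.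

\subsection{Definition and restrictions}

Let $p_i=1+120i$ for $i=1,\dots,7$. These numbers are odd and congruent to $1$ modulo $120$. They are pairwise coprime: a prime dividing $p_i$ and $p_j$, $i\ne j$, does not divide $120$ and divides $120(i-j)$, hence divides $i-j$; but $|i-j|\le6$ has no prime factors other than $2,3,5$. Put
\[
A=10V_1\oplus2\bigoplus_{i=1}^7V_{p_i-1},\qquad B=2\bigoplus_{i=1}^7V_{p_i},\qquad D=D_{120}.
\]
Then $A^G=B^G=0$. Since $\sum p_i=7+120\cdot28=3367$,
\[
\dim A=30+2\sum(2p_i-1)=13484,\qquad\dim B=2\sum(2p_i+1)=13482 .
\]

For $p\ge1$ let $R_p$ be the $O$-representation $\mathbb{C}^2\ni(u,w)$ with $t(u,w)=(t^pu,t^{-p}w)$ and $\kappa(u,w)=(w,u)$. The coordinates $u+\bar w$ and $i(u-\bar w)$ identify $R_p$ with $2\rho_p$. A reflection acts by $s_\eta(u,w)=(\eta^pw,\eta^{-p}u)$, so it fixes $(u,w)$ if and only if $u=\eta^pw$. With $P=10\delta\oplus2\bigoplus_i\bigoplus_{1\le k<p_i}\rho_k$, and since the $p_i$ are odd,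
\begin{equation}\label{eq:resO}
A|_O=\mathbb{R}^{14}\oplus P\oplus5R_1,\qquad B|_O=P\oplus4\delta\oplus\bigoplus_{i=1}^7R_{p_i}.
\end{equation}
The representation $\rho_1$ occurs more often in $A$ than in $B$, so there is no linear $O$-isovariant map $A\to B$. For finite subgroups of suitable exponent the congruence $p_i\equiv1$ provides many linear ones.

\begin{lemma}\label{lem:mult}
Let $L\le G$ be a finite subgroup all of whose elements have order dividing $120$. Then $m_\sigma(B)=m_\sigma(A)+4\,m_\sigma(V_1)$ for every nontrivial real irreducible representation $\sigma$ of $L$. In particular $\operatorname{Lin}_L(A,B)\ne\emptyset$. This applies to all subgroups of $D$, $S_4$ and $A_5$.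
\end{lemma}

\begin{proof}
On a rotation by $\theta$ with $120\,\theta\in2\pi\mathbb{Z}$ we have $\chi_{V_{p_i}}-\chi_{V_{p_i-1}}=2\cos p_i\theta=2\cos\theta$. Hence
\[
\chi_B-\chi_A=28\cos\theta-10(1+2\cos\theta)=8\cos\theta-10=4\chi_{V_1}-14,
\]
that is, $B\oplus\mathbb{R}^{14}\cong A\oplus4V_1$ over $L$. Now use \eqref{eq:Lin}. The elements of $S_4$ and $A_5$ have order at most $5$.
\end{proof}

\subsection{An $O$-isovariant map}

Write $z=(u_j,w_j)_{j=1}^5\in5R_1$ and $c_j=w_j\bar u_j$. Define $\psi\colon5R_1\to\bigoplus_{i=1}^5R_{p_i}\oplus R_{p_6}\oplus4\delta$ by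
\[
\psi(z)=\Big((u_j^{p_j},w_j^{p_j})_{j=1}^5,\ \Big(\sum_ju_j^{p_6},\sum_jw_j^{p_6}\Big),\ (d_j)_{j=1}^4\Big),\qquad d_j=\operatorname{Im}\Big(c_j\sum_{k>j}\bar c_k\Big).
\]
An element $t\in T$ multiplies every $c_j$ by $t^{-2}$, and $\kappa$ sends $c_j$ to $\bar c_j$. So $d_j$ is $T$-invariant and changes sign under $\kappa$, and $\psi$ is $O$-equivariant.

\begin{lemma}\label{lem:psi}
The map $\psi$ is $O$-isovariant.
\end{lemma}

\begin{proof}
We have $\psi(0)=0$, with isotropy group $O$ on both sides. Let $z\ne0$.

\emph{Rotations.} Let $t\in T$ fix $\psi(z)$. Then $t^{p_j}=1$ for every $j\le5$ with $(u_j,w_j)\ne0$. If there are two such $j$, then $t=1$ by coprimality. If there is exactly one, the $R_{p_6}$-coordinate is $(u_j^{p_6},w_j^{p_6})\ne0$, so also $t^{p_6}=1$ and again $t=1$.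

\emph{Reflections.} Let $s_\eta$ fix $\psi(z)$. Then all $d_j$ vanish and $u_j^{p_j}=(\eta w_j)^{p_j}$ for $j\le5$. Let $E=\{j:w_j\ne0\}$. For $j\notin E$ we get $u_j=w_j=0$ and $c_j=0$; in particular $E\ne\emptyset$. For $j\in E$ we get $u_j=\xi_j\eta w_j$ with $\xi_j^{p_j}=1$, and $c_j=|w_j|^2\,\bar\xi_j\bar\eta$. We claim that all $\xi_j$, $j\in E$, are equal, and argue by descending induction. Let $j\in E$ be smaller than $\max E$, and suppose $\xi_k=\xi$ for all $k\in E$ with $k>j$. Then
\[
0=d_j=|w_j|^2\Big(\sum_{k>j}|w_k|^2\Big)\operatorname{Im}(\bar\xi_j\xi),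
\]
so $\bar\xi_j\xi=\pm1$. This root of unity has odd order because the $p_i$ are odd, so $\xi_j=\xi$. Thus $u_j=\xi\eta w_j$ for all $j$, that is, $s_{\xi\eta}z=z$. Now $s_{\xi\eta}$ and $s_\eta$ both fix $\psi(z)$, hence so does the rotation $s_{\xi\eta}s_\eta=\xi$. By the first part $\xi=1$, and $s_\eta z=z$.
\end{proof}

In terms of \eqref{eq:resO} define $\varphi\colon A\to B$ by $\varphi(q,y,z)=(y,\psi(z),0)$ for $q\in\mathbb{R}^{14}$, $y\in P$, $z\in5R_1$, where the last entry is the $R_{p_7}$-coordinate. It is $O$-isovariant by Lemmas~\ref{lem:elem} and \ref{lem:psi}. Inequality \eqref{eq:BU} for $O$ reads $13484-14\le13482$.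

\subsection{Deformation to a linear map over $D$}

The spaces $\operatorname{Lin}_L$ have known connectivity, while we have no such information on spaces of nonlinear isovariant maps. We therefore confine the nonlinear maps to a single edge of $K$, along which $\varphi$ is deformed to a linear map through $D$-isovariant maps. A deformation needs unused coordinates in the target. One copy of $B$ has one unused summand $R_{p_7}$, and a block $5R_1$ needs five, so we pass to a multiple of $\varphi$. The number of copies must be at least $5$, and in Section~\ref{sec:F} it must be even; we take six. Let $\Phi_0=\varphi^{\oplus6}\colon6A\to6B$.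

\begin{lemma}\label{lem:path}
There is a continuous family $(\Phi_\tau)_{0\le\tau\le1}$ of $D$-isovariant maps $6A\to6B$ from $\Phi_0$ to a linear map $\Phi_1$ whose restriction to $6P\subset6A$ is the identity onto $6P\subset6B$.
\end{lemma}

\begin{proof}
For $t\in C_{120}$ we have $t^{p_i}=t$, so $R_{p_i}=R_1$ as $D$-representations. Write $6A=\mathbb{R}^{84}\oplus6P\oplus\bigoplus_{a=1}^65R_1\ni(q,y,z_1,\dots,z_6)$. In the $a$-th copy of $B$ let $M_a=\bigoplus_{i\le5}R_{p_i}$ and $M_a'=R_{p_6}\oplus4\delta$, and let $M_0$ be the sum of the summands $R_{p_7}$ of the first five copies of $B$. Over $D$ each of $M_0,\dots,M_6$ equals $5R_1$. For real parameters $\lambda=(\lambda_a)$ and $\mu=(\mu_a)$, $1\le a\le6$, let $\Phi^{\lambda,\mu}(q,y,z)$ be the sum of $y\in6P$, of the vectors $\mu_a\psi(z_a)\in M_a\oplus M_a'$, and of the vectors $\lambda_az_a\in M_{a-1}$. This map is $D$-equivariant and depends continuously on $(\lambda,\mu)$.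

Suppose that (i) $(\lambda_a,\mu_a)\ne(0,0)$ for all $a$, and (ii) $\lambda_{a+1}\mu_a=0$ for $1\le a\le5$. Then $\Phi^{\lambda,\mu}$ is $D$-isovariant. Indeed, let $g\in D$ fix the value. Then $g$ fixes $q$ and $y$. If $\lambda_a\ne0$, then by (ii) the $M_{a-1}$-component of the value is $\lambda_az_a$, so $g$ fixes $z_a$. If $\lambda_a=0$, then $\mu_a\ne0$, by (ii) the $(M_a\oplus M_a')$-component is $\mu_a\psi(z_a)$, and $g$ fixes $z_a$ by Lemma~\ref{lem:psi}.

Start at $\lambda=0$, $\mu=(1,\dots,1)$, which gives $\Phi_0$. For $a=1,\dots,6$ in turn, raise $\lambda_a$ from $0$ to $1$ and then lower $\mu_a$ from $1$ to $0$. Conditions (i) and (ii) hold throughout, and at the end $\mu=0$, so the map is linear.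
\end{proof}

\section{Fixed sets of nontrivial subgroups}\label{sec:fixed}

We construct $K$ in stages $K_1\subset K_2\subset K$. In this section we build a finite $G$-complex $K_2$ without $G$-fixed point such that $K_2^L$ is contractible for all closed $L$ with $1\ne L\ne G$. Free cells, added in Section~\ref{sec:free}, take care of $L=1$.

\subsection{The complex $K_1$}

The groups $O$, $S_4$, $A_5$ must have fixed points, so $G/O$, $G/S_4$, $G/A_5$ are $0$-cells. A fourth $0$-cell $G/D$ carries the linear map $\Phi_1$ and serves as the starting point of all edges that would otherwise start at $G/O$. An edge is needed whenever a subgroup fixes points in two different $0$-cells. Choose $s_3,s_3',s_5,s_A\in G$ with $s_3^{-1}D_3s_3\subset S_4$ and $s_3'^{-1}D_3s_3'$, $s_5^{-1}D_5s_5$, $s_A^{-1}A_4s_A\subset A_5$. Let $K_1$ be obtained from the four $0$-cells by attaching six $1$-cells $G/L\times[0,1]$, called \emph{edges}: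
\[
\begin{array}{c|cccccc}
\text{edge}&e_{120}&e_4&e_3&e_3'&e_5&e_A\\\hline
L&D&D_4&D_3&D_3&D_5&A_4\\
(gL,0)\mapsto&gO&gD&gD&gD&gD&gS_4\\
(gL,1)\mapsto&gD&gS_4&gs_3S_4&gs_3'A_5&gs_5A_5&gs_AA_5
\end{array}
\]
See Figure~\ref{fig:graph}. The interval $\{gL\}\times[0,1]$ is the \emph{strand} $gL$ of the edge. Let $K_1^{\mathrm{lin}}\subset K_1$ be the subcomplex obtained by omitting $G/O$ and $e_{120}$. The closed edge $e_{120}$ together with $G/O$ is the mapping cylinder $\mathrm{Cyl}$ of $G/D\to G/O$, and $K_1=\mathrm{Cyl}\cup_{G/D}K_1^{\mathrm{lin}}$.

\begin{figure}[ht]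
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node[draw,circle] (O) at (-3,0) {$O$};
\node[draw,circle] (D) at (0,0) {$D$};
\node[draw,circle] (S) at (4,1.5) {$S_4$};
\node[draw,circle] (J) at (4,-1.5) {$A_5$};
\draw[dashed] (O) -- node[above] {$D$} (D);
\draw (D) to[bend left=20] node[above left] {$D_4$} (S);
\draw (D) to[bend right=12] node[below right] {$D_3$} (S);
\draw (D) to[bend left=12] node[above right] {$D_3$} (J);
\draw (D) to[bend right=20] node[below left] {$D_5$} (J);
\draw (S) -- node[right] {$A_4$} (J);
\end{tikzpicture}
\caption{The orbit graph $K_1/G$. A vertex labeled $H$ is an orbit $G/H$, an edge labeled $L$ is a cell $G/L\times[0,1]$, and $D=D_{120}$. The maps of the isovariant family are nonlinear only over the vertex $O$ and the dashed edge; the rest is $K_1^{\mathrm{lin}}$.}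
\label{fig:graph}
\end{figure}

For fixed-point computations the orbit $G/D$ can be removed. Recall the gluing lemma: if $X'\subset X$ is a $G$-cofibration, $f\colon X'\to Y$ a $G$-map and $h\colon Y\to\overline Y$ a $G$-homotopy equivalence, then $X\cup_fY\to X\cup_{hf}\overline Y$ is a $G$-homotopy equivalence. Let $\overline K_1$ be obtained from $K_1$ by replacing $\mathrm{Cyl}$ by $G/O$ along the retraction $\mathrm{Cyl}\to G/O$. It has the $0$-cells $G/O$, $G/S_4$, $G/A_5$ and the edges $e_4,e_3,e_3',e_5,e_A$, the first four now starting at $gO$. By the gluing lemma $K_1\to\overline K_1$ is a $G$-homotopy equivalence. This remains true after attaching the same further cells, and it induces homotopy equivalences of all fixed sets.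

\subsection{Fixed points of the orbits}

Write $N(L)=N_G(L)$. The normalizers are as follows.
\begin{itemize}
\item $N(T)=N(O)=N(C_n)=O$ for $n\ge2$: the normalizer preserves the axis of the nontrivial rotations in $T$ (the identity component of $O$) or $C_n$, and $O$ normalizes these groups.
\item $N_O(D_n)=D_{2n}$ for $n\ge2$, because $r_\theta\kappa r_\theta^{-1}=r_{2\theta}\kappa$. For $n\ge3$, $C_n$ is characteristic in $D_n$, so $N(D_n)\subset O$ and $N(D_n)=D_{2n}$.
\item $N(D_2)=S_4$, since the normalizer permutes the three coordinate axes. As $D_2$ is characteristic in $A_4$ and in $S_4$, also $N(A_4)=N(S_4)=S_4$.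
\item $N(A_5)=A_5$. By the classification, a closed subgroup containing $A_5$ is $A_5$ or $G$; and $A_5$ is not normal in $G$, because a finite normal subgroup of a connected group is central and $G$ has trivial center.
\end{itemize}

A point $gH$ is fixed by $L$ if and only if $g^{-1}Lg\subset H$. Two such points $gH$, $g_0H$ lie in the same $N(L)$-orbit if and only if $g^{-1}Lg$ and $L'=g_0^{-1}Lg_0$ are conjugate in $H$: if $g^{-1}Lg=hL'h^{-1}$ with $h\in H$, then $ghg_0^{-1}\in N(L)$ carries $g_0H$ to $gH$, and the converse is immediate from the definition. The stabilizer of $g_0H$ in $N(L)$ is $g_0N_H(L')g_0^{-1}$. So, when there are finitely many classes,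
\begin{equation}\label{eq:fixed}
(G/H)^L\cong\bigsqcup_{L'}N(L)\big/g_0N_H(L')g_0^{-1},
\end{equation}
where $L'$ runs over the $H$-conjugacy classes of subgroups of $H$ isomorphic to $L$. Table~\ref{tab:fixed} lists the groups $N_H(L')$.

\begin{table}[ht]
\centering
\begin{tabular}{c|c|ccc|cccc}
$L$&$N(L)$&$H=O$&$S_4$&$A_5$&$D_4$&$D_3$&$D_5$&$A_4$\\\hline
$T,\ O,\ C_n\,(n\ge6)$&$O$&$O$&&&&&&\\
$D_n\,(n\ge6)$&$D_{2n}$&$D_{2n}$&&&&&&\\
$S_4$&$S_4$&&$S_4$&&&&&\\
$A_5$&$A_5$&&&$A_5$&&&&\\
$A_4$&$S_4$&&$S_4$&$A_4$&&&&$A_4$\\
$C_5$&$O$&$O$&&$D_5$&&&$D_5$&\\
$D_5$&$D_{10}$&$D_{10}$&&$D_5$&&&$D_5$&\\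
$C_4$&$O$&$O$&$D_4$&&$D_4$&&&\\
$D_4$&$D_8$&$D_8$&$D_4$&&$D_4$&&&\\
$D_3$&$D_6$&$D_6$&$D_3$&$D_3$&&$D_3$&&\\
$D_2$&$S_4$&$D_4$&$S_4,D_4$&$A_4$&$D_4,D_4$&&&$A_4$\\
$C_3$&$O$&$O$&$D_3$&$D_3$&&$D_3$&&$C_3$\\
$C_2$&$O$&$O,D_2$&$D_4,D_2$&$D_2$&$D_4,D_2,D_2$&$C_2$&$C_2$&$D_2$
\end{tabular}
\caption{Each entry $X$ in row $L$ and column $H$ stands for one $N(L)$-orbit in $(G/H)^L$ with stabilizer isomorphic to $X$. An empty entry means $(G/H)^L=\emptyset$.}
\label{tab:fixed}
\end{table}

The entries come from the following facts. \emph{$H=O$.} All elements outside $T$ are involutions, so for $n\geq 3$ the only cyclic subgroup of order $n$ is $C_n$. A finite subgroup has a cyclic subgroup of index at most $2$, which excludes $A_4,S_4,A_5$. A subgroup isomorphic to $D_n$, $n\ge2$, is generated by $C_n$ and a reflection, hence is conjugate to $D_n$ under $T$. The involutions are the central element $r_\pi$ and the reflections, and the centralizer of $\kappa$ is $D_2$. \emph{$H=S_4$.} The three cyclic subgroups of order $4$ are conjugate, and their normalizers are the three Sylow subgroups $D_4$, which are self-normalizing. The four subgroups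 of order $3$ are conjugate, and their normalizers have order $6$, are self-normalizing and are the only subgroups of order $6$. The Klein four-groups are the normal one and the three conjugates of $\langle(12),(34)\rangle$, with normalizer $D_4$. The three double transpositions have centralizer $D_4$, and the six transpositions have the centralizers conjugate to $\langle(12),(34)\rangle$. \emph{$H=A_5$.} The normalizers of the six, ten and five Sylow subgroups $C_5$, $C_3$, $D_2$ have orders $10$, $6$, $12$ and are isomorphic to $D_5$, $D_3$, $A_4$. A subgroup isomorphic to $D_5$, $D_3$ or $A_4$ has such a Sylow subgroup as a characteristic subgroup, so it is one of these normalizers and is self-normalizing. The $15$ involutions are conjugate, with centralizer of order $4$, a Sylow subgroup. There is no element of order $4$. \emph{$H=D_4$.} There are two Klein four-groups, both normal, one central involution $r_\pi$, and two classes $\{\kappa,\kappa r_\pi\}$, $\{\kappa r_{\pi/2},\kappa r_{3\pi/2}\}$ of noncentral involutions, whose centralizers are the two Klein four-groups. \emph{$H=D_3,D_5$.} The involutions form one class, each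 generating its own centralizer. \emph{$H=A_4$.} The four subgroups of order $3$ are conjugate and self-normalizing, and the three involutions are conjugate with centralizer $D_2$.

The space $\overline K_1^{\,L}$ consists of the \emph{vertex components} $N(L)/X$ in the columns $O,S_4,A_5$ and the \emph{edge components} $(N(L)/X)\times[0,1]$ in the remaining columns, the column $D_3$ counting twice. The edge components are attached by $N(L)$-maps. An $N(L)$-map between orbits is surjective, and it is bijective if the stabilizers are finite of the same order. If one end of an edge component maps bijectively onto a vertex component that no other edge touches, the two together form a mapping cylinder, which can be \emph{collapsed} by a deformation retraction onto the other end.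

\begin{lemma}\label{lem:K1}
The space $K_1^L$ is contractible for every closed $L<G$ not conjugate to $1$, $C_2$, $C_3$.
\end{lemma}

\begin{proof}
We read $\overline K_1^{\,L}$ off Table~\ref{tab:fixed}. In the first four rows it is a point. For $L=A_4,C_5,D_5,C_4,D_4,D_3$ there is one vertex component that is a point, and every edge component starts there and ends bijectively on one of the remaining vertex components, each of which is hit by exactly one edge component. So $\overline K_1^{\,L}$ is a cone: on two points for $A_4$, $D_5$, $D_4$, on four points for $D_3$, and on a circle $O/D_5$ or $O/D_4$ for $C_5$ and $C_4$.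

For $L=D_2$ there are three points in $G/O$, one point $o$ and three further points in $G/S_4$, and two points in $G/A_5$. Of the two Klein four-groups of $D_4$, the group $D_2$ is normal in $S_4$ and the other is not. So three strands of $e_4$ join the points of $G/O$ to $o$, and three join them bijectively to the further points of $G/S_4$. The two strands of $e_A$ join $o$ to the two points of $G/A_5$. This graph is connected with $9$ vertices and $8$ edges, so it is a tree.
\end{proof}

\subsection{Two-cells for $C_3$ and $C_2$}

For $C=C_3$ and $C=\langle\kappa\rangle$ the space $\overline K_1^{\,C}$ is a contractible part $Z_0$ together with surplus edge components of the form $(N(C)/C)\times[0,1]$. Each surplus component is canceled by a $2$-cell $G/C\times D^2$, attached by $(gC,s)\mapsto g\omega(s)$ for a loop $\omega$ in $K_1^C$. Suppose that the image of $\omega$ in $\overline K_1$ runs once through a strand of the surplus component on an arc $I_1\subset S^1$, and lies in $Z_0$ on the complementary arc $I_2$; here $Z_0$ is $N(C)$-invariant. The $C$-fixed part of the cell is $(N(C)/C)\times D^2$, and $(N(C)/C)\times I_1$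 is identified bijectively with the surplus component. So the component and the cell together amount to $(N(C)/C)\times D^2$ attached to $Z_0$ along $(N(C)/C)\times I_2$, and this deformation retracts into $Z_0$ because $D^2$ deformation retracts onto $I_2$. For Section~\ref{sec:F} it is essential that the loops $\omega$ lie in $K_1^{\mathrm{lin}}$.

\emph{The group $C_3$.} By Table~\ref{tab:fixed}, $(G/S_4)^{C_3}$ and $(G/A_5)^{C_3}$ are orbits of $O$ whose stabilizers contain reflections, so $T$ acts transitively on them and they are circles. Let $Z_0$ be $\overline K_1^{\,C_3}$ without the component of $e_A$. It is the cone on these two circles, formed by $e_3$ and $e_3'$, with apex the point in $G/O$. The surplus component $(O/C_3)\times[0,1]$ belongs to $e_A$. Let $\omega$ run through a $C_3$-fixed strand of $e_A$ from $G/S_4$ to $G/A_5$; then inside the circle $(G/A_5)^{C_3}$ to $s_3'A_5$; backward along the strand $1D_3$ of $e_3'$ to $1D$; along the strand $1D_3$ of $e_3$ to $s_3S_4$; and inside the circle $(G/S_4)^{C_3}$ to the starting point.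

\emph{The group $C=\langle\kappa\rangle$.} Here $N(C)\cong O(2)$ is the stabilizer of the $x$-axis, with $\kappa$ as its central involution. By \eqref{eq:fixed}, the component of a $\kappa$-fixed point $gH$ is determined by the $H$-class of the involution $g^{-1}\kappa g$. The vertex components are the point $\mathsf{a}_0$ (class of $r_\pi$) and $\mathsf{a}_1$ (reflections) in $G/O$; $\mathsf{b}_0$ (double transpositions) and $\mathsf{b}_1$ (transpositions) in $G/S_4$; and $\mathsf{c}$ in $G/A_5$. The stabilizers of $\mathsf{a}_1,\mathsf{b}_0,\mathsf{b}_1,\mathsf{c}$ are not cyclic, so they contain reflections of $N(C)\cong O(2)$, and these four components are circles. The edge $e_4$ gives three components: $\alpha$ (class of $r_\pi$, stabilizer $D_4$) from $\mathsf{a}_0$ to $\mathsf{b}_0$; $\beta_0$ (class of $\kappa$, a diagonal matrix and hence a double transposition) from $\mathsf{a}_1$ to $\mathsf{b}_0$; and $\beta_1$ (class of $\kappa r_{\pi/2}$, a transposition) from $\mathsf{a}_1$ to $\mathsf{b}_1$. The edge $e_A$ gives a component $\gamma$ from $\mathsf{b}_0$ to $\mathsf{c}$. The edges $e_3$, $e_3'$, $e_5$ give one component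 $(N(C)/C)\times[0,1]$ each, from $\mathsf{a}_1$ to $\mathsf{b}_1$, $\mathsf{c}$, $\mathsf{c}$ respectively; for $e_3$ note that the involutions of $S_3\subset S_4$ are transpositions. See Figure~\ref{fig:kappa}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node[draw,circle] (a0) at (-3,0) {$\mathsf{a}_0$};
\node[draw,circle] (b0) at (-0.5,0) {$\mathsf{b}_0$};
\node[draw,circle] (a1) at (2,1.2) {$\mathsf{a}_1$};
\node[draw,circle] (c) at (2,-1.2) {$\mathsf{c}$};
\node[draw,circle] (b1) at (5,1.2) {$\mathsf{b}_1$};
\draw (a0) -- node[above] {$\alpha$} (b0);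
\draw (b0) -- node[above left] {$\beta_0$} (a1);
\draw (b0) -- node[below left] {$\gamma$} (c);
\draw (a1) to[bend left=18] node[above] {$\beta_1$} (b1);
\draw[dashed] (a1) to[bend right=18] node[below] {$e_3$} (b1);
\draw[dashed] (a1) to[bend right=18] node[left] {$e_3'$} (c);
\draw[dashed] (a1) to[bend left=18] node[right] {$e_5$} (c);
\end{tikzpicture}
\caption{Components of the $\kappa$-fixed set of $\overline K_1$. The vertex $\mathsf{a}_0$ is a point and the other vertices are circles. The solid edges are cylinders over circles and form, with the vertices, the contractible space $Z_0$. Each dashed edge is canceled by a $2$-cell of type $G/\langle\kappa\rangle$.}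
\label{fig:kappa}
\end{figure}

Let $Z_0$ consist of all vertex components and $\alpha,\beta_0,\beta_1,\gamma$. Collapse $\mathsf{b}_1$ along $\beta_1$, then $\mathsf{a}_1$ along $\beta_0$, then $\mathsf{c}$ along $\gamma$; in these three cases vertex and edge both have stabilizers of order $4$. Finally collapse $\mathsf{b}_0$ along $\alpha$, where both stabilizers have order $8$. What is left is the point $\mathsf{a}_0$, so $Z_0$ is contractible.

The loops have to close up in $K_1^{\mathrm{lin}}$, at a point of $G/D$ rather than of $G/O$, so we need a strand of $\beta_0$ and a strand of $\beta_1$ that start at $1D$. The strand $1D_4$ of $e_4$ is fixed by $\kappa$, lies in $\beta_0$, and ends at $1S_4\in\mathsf{b}_0$. The strand $r_{\pi/4}D_4$ is fixed by $\kappa$ and lies in $\beta_1$, because $r_{\pi/4}^{-1}\kappa r_{\pi/4}=\kappa r_{\pi/2}$; it ends at $r_{\pi/4}S_4\in\mathsf{b}_1$, and it starts at $r_{\pi/4}D=1D$ because $r_{\pi/4}\in C_8\subset D$. This is why $D$ is built on $120=\operatorname{lcm}(3,5,8)$. Define three loops based at $1D$ in $(K_1^{\mathrm{lin}})^\kappa$. The first runs through the strand $1D_3$ of $e_3$,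 inside the circle $\mathsf{b}_1$ to $r_{\pi/4}S_4$, and back along the strand $r_{\pi/4}D_4$ of $e_4$. The second and third run through the strand $1D_3$ of $e_3'$ or $1D_5$ of $e_5$, inside the circle $\mathsf{c}$ to the end of a strand of $\gamma$, backward along it, inside the circle $\mathsf{b}_0$ to $1S_4$, and back along the strand $1D_4$ of $e_4$. In $\overline K_1$ the return paths lie in $Z_0$.

Let $K_2$ be obtained from $K_1$ by attaching the cell $G/C_3\times D^2$ and the three cells $G/\langle\kappa\rangle\times D^2$ along these four loops.

\begin{proposition}\label{prop:K2}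
The finite $G$-complex $K_2$ is path-connected, $K_2^G=\emptyset$, and $K_2^L$ is contractible for every closed subgroup $L$ with $1\ne L\ne G$.
\end{proposition}

\begin{proof}
The orbits of the connected group $G$ are path-connected and the graph in Figure~\ref{fig:graph} is connected. No cell has isotropy group $G$. A cell of type $G/C$ with $C$ of prime order has $L$-fixed points, $L\ne1$, only if $L$ is conjugate to $C$. So Lemma~\ref{lem:K1} applies to all $L$ not conjugate to $C_3$ or $\langle\kappa\rangle$, and for these two groups $K_2^L$ is homotopy equivalent to the contractible space $Z_0$. Conjugate subgroups have homeomorphic fixed sets.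
\end{proof}

\section{Free cells}\label{sec:free}

Free cells do not change the fixed sets of nontrivial subgroups, and by attaching them one can kill the homotopy groups of $K_2$ one after the other. The difficulty is to stop: a free cell $G\times D^n$ consists of ordinary cells of dimensions $n$ through $n+3$ and may create new homology in higher degrees. The Borel construction is the right bookkeeping device, because there a free cell counts as a single $n$-cell.

\subsection{The Borel construction}

Let $E_n$ be the Stiefel manifold of linear isometric embeddings $\mathbb{R}^3\to\mathbb{R}^{n+3}$, with $g\cdot\iota=\iota\circ g^{-1}$. It is a closed smooth $(n-1)$-connected manifold with free $G$-action. Let $EG=\bigcup_nE_n$, which is weakly contractible, and $BG=EG/G$. For $H\le G$ and $H$-spaces $Z,E$ let $Z\times_HE=(Z\times E)/H$. For a finite $G$-complex $Y$ put $Y_{hG}=Y\times_GEG$, a fiber bundle over $BG$ with fiber $Y$. The map $Y\times E_n\to Y\times EG$ is $n$-connected, so by the homotopy sequences of the principal $G$-bundles and the five lemma, $Y\times_GE_n\to Y_{hG}$ is $n$-connected. It therefore induces isomorphisms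 in homology and cohomology in degrees less than $n$. The same holds for $E_n/G\to BG$.

We will use the following remark. A space obtained from the empty set by finitely many attachments of $\Sigma\times D^k$ along $\Sigma\times S^{k-1}$, with $\Sigma$ a closed smooth manifold, is homotopy equivalent to a finite CW complex: $(\Sigma\times D^k,\Sigma\times S^{k-1})$ is a pair of finite CW complexes, and by induction, the gluing lemma and cellular approximation the attaching map may be taken to be a cellular map into a finite complex. This applies to $Y$, with $\Sigma=G/L$, and to $Y\times_HE_n$ for closed $H\le G$, with $\Sigma=G/L\times_HE_n$.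

Write $(BG,Y_{hG})$ for the pair formed by the mapping cylinder of $Y_{hG}\to BG$ and its end $Y_{hG}$, and put $h_j(Y)=H_j(BG,Y_{hG};\mathbb{Z})$. By the two preceding paragraphs these groups are finitely generated.

\begin{proposition}\label{prop:borel}
We have $h_j(K_2)=0$ for $j>6$.
\end{proposition}

We first prove the corresponding statement for $O$, which has a fixed point in $K_2$ and few types of subgroups, and then descend along the fiber $G/O=\mathbb{RP}^2$. The strata of the $O$-action on $K_2$ are not unions of cells, so we use a cohomology theory that behaves well for arbitrary closed subsets. Fix a prime $p$ and $n>6$. Let $\bar H^*$ be Alexander--Spanier cohomology with coefficients in $\mathbb{F}_p$. For a locally compact Hausdorff space $X$ with one-point compactification $X^+$ let $\bar H_c^j(X)=\bar H^j(X^+,\infty)$, which is $\bar H^j(X)$ if $X$ is compact. A compact space is \emph{acyclic} if it is nonempty and its reduced cohomology vanishes. We recall: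
\begin{enumerate}
\item[(A1)] $\bar H^*$ is homotopy invariant, and it agrees naturally with singular cohomology on spaces homotopy equivalent to finite CW complexes.
\item[(A2)] For $X'\subset X$ closed there is an exact sequence $\cdots\to\bar H_c^j(X\setminus X')\to\bar H_c^j(X)\to\bar H_c^j(X')\to\bar H_c^{j+1}(X\setminus X')\to\cdots$. For two closed subsets of a compact space there is a Mayer--Vietoris sequence.
\item[(A3)] (Vietoris--Begle.) If $f\colon X\to X'$ is a surjection of compact Hausdorff spaces whose fibers have vanishing reduced cohomology in degrees $j<m$, then $f^*$ is an isomorphism in degrees $j<m$. A proper surjection of locally compact Hausdorff spaces extends to the one-point compactifications with a single point over $\infty$, so the same holds for $\bar H_c^*$.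
\item[(A4)] A compact metrizable space of covering dimension at most $d$ has $\bar H^j=0$ for $j>d$. A compact $d$-manifold with boundary has covering dimension $d$; a closed subspace of a space of dimension at most $d$ has dimension at most $d$; and a metrizable space that is a countable union of closed subsets of dimension at most $d$ has dimension at most $d$ (countable closed sum theorem).
\end{enumerate}
For closed $H\le G$ and a locally compact Hausdorff $H$-space $Z$ put $\mathcal{H}_H^j(Z)=\bar H_c^j(Z\times_HE_n)$. The sequence (A2) holds for $\mathcal{H}_H^*$ and closed invariant subsets. From (A3) we obtain two consequences.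
\begin{enumerate}
\item[(B1)] If $Z'\subset Z$ are compact acyclic $H$-spaces, then $\mathcal{H}_H^*(Z\setminus Z')=0$. Indeed, the projections of $Z\times_HE_n$ and $Z'\times_HE_n$ to $E_n/H$ have acyclic fibers, so they induce isomorphisms in all degrees; hence so does the restriction $\mathcal{H}^*_H(Z)\to\mathcal{H}_H^*(Z')$, and (A2) applies.
\item[(B2)] If $H$ acts freely on $Z$, then $\mathcal{H}_H^j(Z)\cong\bar H_c^j(Z/H)$ for $j<n$. Indeed, $Z\times_HE_n\to Z/H$ is proper because $H$ and $E_n$ are compact, and its fibers are copies of $E_n$.
\end{enumerate}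
Also, if $Z_1,Z_2,Z_3$ are closed subsets of a compact space and all of them and all their intersections are acyclic, then the union is acyclic: by Mayer--Vietoris $Z_1\cup Z_2$ and $(Z_1\cap Z_3)\cup(Z_2\cap Z_3)$ are acyclic, and then so is $(Z_1\cup Z_2)\cup Z_3$.

\begin{lemma}\label{lem:O}
The map $H^j(E_n/O;\mathbb{F}_p)\to H^j(K_2\times_OE_n;\mathbb{F}_p)$ is an isomorphism for $5<j<n$.
\end{lemma}

\begin{proof}
Let $*=1O\in K_2$, a point fixed by $O$. We filter $K_2$ by closed $O$-invariant sets $*\in Y_1\subset Y_2\subset K_2$ and compute $\mathcal{H}_O^*$ of the differences.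

\emph{Points fixed by a rotation.} Let $Y_1=\{x:G_x\cap T\ne1\}=\bigcup_{\ell\ \mathrm{prime}}K_2^{C_\ell}$. For $\ell\ge7$ the only isotropy groups of $K_2$ with elements of order $\ell$ are the conjugates of $O$, so $K_2^{C_\ell}=(G/O)^{C_\ell}=\{*\}$. Hence $Y_1=K_2^{C_2}\cup K_2^{C_3}\cup K_2^{C_5}$ is closed. The three sets and their intersections are the sets $K_2^{C_m}$ with $1<m\mid30$, which are contractible by Proposition~\ref{prop:K2}. So $Y_1$ is acyclic, and $\mathcal{H}_O^*(Y_1\setminus*)=0$ by (B1).

\emph{Points fixed by a reflection only.} Let $Y_2=Y_1\cup O\cdot K_2^\kappa$, the closed set of points with nontrivial isotropy group in $O$. A point of $Y_2\setminus Y_1$ is fixed by exactly one reflection, since the product of two distinct reflections is a nontrivial rotation. Consider the map $O\times_{D_2}(K_2^\kappa\setminus Y_1)\to Y_2\setminus Y_1$, $[g,x]\mapsto gx$. It is surjective. It is injective, because if $x$ and $gx$ both lie in $K_2^\kappa\setminus Y_1$, then $gx$ is fixed by $\kappa$ and by $g\kappa g^{-1}$, so $g$ lies in the centralizer $D_2$ of $\kappa$. It is proper, being the restriction of a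 map from the compact space $O\times_{D_2}K_2^\kappa$ to the full preimage of $Y_2\setminus Y_1$. So it is a homeomorphism, and $\mathcal{H}_O^*(Y_2\setminus Y_1)=\mathcal{H}_{D_2}^*(K_2^\kappa\setminus Y_1)$. Now $K_2^\kappa$ is contractible, and $K_2^\kappa\cap Y_1=K_2^{D_2}\cup K_2^{D_3}\cup K_2^{D_5}$ is acyclic because the sets $K_2^{D_m}$ with $1<m\mid30$ are contractible. By (B1), $\mathcal{H}_O^*(Y_2\setminus Y_1)=0$.

\emph{Free points.} Let $Q=(K_2\setminus Y_2)/O$. By (B2), $\mathcal{H}_O^j(K_2\setminus Y_2)\cong\bar H_c^j(Q)$ for $j<n$. Each open cell of $K_2$ is a countable union of compact manifolds with boundary of dimension at most $3+2$, so $\dim K_2\le5$ by (A4). By Gleason's theorem, the orbit map of a free action of a compact Lie group on a metrizable space has local sections. So every point of $Q$ has a compact neighborhood homeomorphic to a closed subset of $K_2$, of dimension at most $5$. The space $Q^+$ is $K_2/O$ with $Y_2/O$ collapsed to a point; it is compact metrizable, and it is the union of $\infty$ and countably many of these neighborhoods. By (A4), $\dim Q^+\le5$ and $\bar H_c^j(Q)=0$ for $j>5$.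

By (A2), applied twice, $\mathcal{H}_O^*(Y_2\setminus*)=0$ and $\mathcal{H}_O^j(K_2\setminus*)\cong\mathcal{H}_O^j(K_2\setminus Y_2)=0$ for $5<j<n$. Hence the restriction $\mathcal{H}_O^j(K_2)\to\mathcal{H}_O^j(*)=\bar H^j(E_n/O)$ is injective in this range. The map induced by the projection $K_2\times_OE_n\to E_n/O$ is a right inverse of the restriction, so both maps are isomorphisms. By (A1) the same holds in singular cohomology.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:borel}]
Recall the Leray--Hirsch theorem: if $\pi\colon X\to X'$ is a fiber bundle and the homogeneous classes $x_1,\dots,x_r\in H^*(X;\mathbb{F}_p)$ restrict to a basis of the cohomology of each fiber, then $(y_i)\mapsto\sum_i\pi^*y_i\cup x_i$ is an isomorphism $\bigoplus_iH^{j-|x_i|}(X';\mathbb{F}_p)\to H^j(X;\mathbb{F}_p)$. Consider the pullback square of bundles with fiber $G/O\cong\mathbb{RP}^2$,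
\[
\begin{array}{ccc}
K_2\times_OE_n&\longrightarrow&E_n/O\\
\downarrow&&\downarrow\\
K_2\times_GE_n&\longrightarrow&E_n/G .
\end{array}
\]
For odd $p$ the class $1$ is a basis of $H^*(\mathbb{RP}^2;\mathbb{F}_p)$. For $p=2$ let $x\in H^1(E_n/O;\mathbb{F}_2)$ be the class of the double cover $E_n/T\to E_n/O$. Over a fiber this cover is $S^2\to\mathbb{RP}^2$, so $1,x,x^2$ restrict to a basis. Use these classes on the right and their pullbacks on the left. Then the map induced by the top row in degree $j$ is the direct sum of the maps induced by the bottom row in degrees $j-|x_i|$. A direct sum of maps is an isomorphism only if each summand is, so by Lemma~\ref{lem:O} the bottom row induces an isomorphism on $H^j(\,\cdot\,;\mathbb{F}_p)$ for $5<j<n$.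

As $n$ is arbitrary, $H^j(BG;\mathbb{F}_p)\to H^j((K_2)_{hG};\mathbb{F}_p)$ is an isomorphism for all $j>5$. The exact sequence of the pair gives $H^j(BG,(K_2)_{hG};\mathbb{F}_p)=0$ for $j>6$, hence also $H_j(BG,(K_2)_{hG};\mathbb{F}_p)=0$ by duality over a field. By the universal coefficient theorem $h_j(K_2)\otimes\mathbb{F}_p$ embeds in this group. A finitely generated abelian group that vanishes modulo every prime is zero.
\end{proof}

\subsection{Killing the homotopy groups}

Let $Y'$ be obtained from a finite $G$-complex $Y$ by attaching $r$ free cells $G\times D^n$ along $(g,s)\mapsto gf_i(s)$, with $f_i\colon S^{n-1}\to Y$. Then $Y'_{hG}$ arises from $Y_{hG}$ by attaching $r$ copies of $EG\times D^n$ along $EG\times S^{n-1}$, so $H_*(Y'_{hG},Y_{hG};\mathbb{Z})$ is $\mathbb{Z}^r$ in degree $n$ and zero otherwise. The exact sequence of the triple $(BG,Y'_{hG},Y_{hG})$ gives $h_j(Y')\cong h_j(Y)$ for $j\ge n+2$ and an exact sequence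
\begin{equation}\label{eq:triple}
0\to h_{n+1}(Y)\to h_{n+1}(Y')\to\mathbb{Z}^r\to h_n(Y)\to h_n(Y').
\end{equation}

\begin{lemma}\label{lem:step}
Let $n\ge3$ and let $Y$ be an $(n-2)$-connected finite $G$-complex.
\begin{enumerate}
\item[(a)] $h_j(Y)=0$ for $j<n$, and $h_n(Y)\cong\pi_{n-1}(Y)$.
\item[(b)] If the classes of $f_1,\dots,f_r$ generate $\pi_{n-1}(Y)$, then $Y'$ is $(n-1)$-connected and $h_n(Y')=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The space $BG$ is simply connected because $G$ is connected, and then so is $Y_{hG}$ by the homotopy sequence of $Y\to Y_{hG}\to BG$. For a fibration, the relative homotopy groups of the mapping cylinder pair are those of the fiber shifted by one, so $\pi_j(BG,Y_{hG})\cong\pi_{j-1}(Y)$ and the pair is $(n-1)$-connected. The relative Hurewicz theorem states that an $(n-1)$-connected pair with simply connected subspace has $H_j=0$ for $j<n$ and $H_n\cong\pi_n$.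

(b) Give $G\cong\mathbb{RP}^3$ a CW structure whose only $0$-cell is the identity. Then $Y'$ is obtained from $Y$ by attaching $n$-cells along the $f_i$, which kill $\pi_{n-1}(Y)$, and then cells of dimension greater than $n$, which do not change $\pi_j$ for $j\le n-1$. Now apply (a) to $Y'$ with $n+1$ in place of $n$.
\end{proof}

\begin{proposition}\label{prop:K}
There is a finite $G$-complex $K$, obtained from $K_2$ by attaching free cells $G\times D^n$ with $n\ge2$, such that $K^G=\emptyset$ and $K^L$ is weakly contractible for every proper closed subgroup $L<G$.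
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:K2} it suffices to make $K$ itself weakly contractible. The group $\pi_1(K_2)$ is finitely generated, as $K_2$ is homotopy equivalent to a finite CW complex. Attach cells $G\times D^2$ along $(g,s)\mapsto g\omega(s)$ for based loops $\omega$ that generate it. The map $\pi_1(G\times S^1)\to\pi_1(G\times D^2)$ is surjective with kernel generated by the loop $\{1\}\times S^1$, so by van Kampen's theorem each cell divides the fundamental group by the normal closure of $\omega$. The resulting complex $Y_3$ is simply connected, and $h_j(Y_3)\cong h_j(K_2)=0$ for $j>6$ by Proposition~\ref{prop:borel}.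

For $n=3,4,5,6$ let $Y_{n+1}$ be obtained from the $(n-2)$-connected complex $Y_n$ by attaching free cells $G\times D^n$ along finitely many generators of $\pi_{n-1}(Y_n)\cong h_n(Y_n)$. By Lemma~\ref{lem:step}(b), $Y_{n+1}$ is $(n-1)$-connected. The steps $n=3,4,5$ do not change $h_j$ for $j\ge7$, so $h_j(Y_6)=0$ for $j\ge7$. After the step $n=6$ we have $h_j(Y_7)=0$ for $j\ge8$, and by \eqref{eq:triple} the group $h_7(Y_7)$ embeds in a free abelian group of finite rank. So $\pi_6(Y_7)\cong h_7(Y_7)$ is free, of rank $r$ say.

Let $K$ be obtained from $Y_7$ by attaching $r$ cells $G\times D^7$ along a basis of $\pi_6(Y_7)$. Then $K$ is $6$-connected, $h_7(K)=0$, and $h_j(K)=0$ for $j\ge9$. In \eqref{eq:triple} the map $\mathbb{Z}^r\to h_7(Y_7)\cong\mathbb{Z}^r$ is surjective, hence injective, and $h_8(Y_7)=0$; so $h_8(K)=0$. If $K$ were not weakly contractible, its first nonzero homotopy group $\pi_{n-1}(K)$, with $n\geq 8$, would be isomorphic to $h_n(K)=0$ by Lemma~\ref{lem:step}(a).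
\end{proof}

\section{The family over $K$ and the proof of Theorem~\ref{thm:A}}\label{sec:F}

\begin{proposition}\label{prop:F}
There is an isovariant family $F$ over $K$ from $6A$ to $6B$.
\end{proposition}

\begin{proof}
We apply Lemma~\ref{lem:cell} to the cells of $K$ in the order of their attachment.

\emph{The $0$-cells and $e_{120}$.} Over $G/O$ take $\Phi_0$, which is $O$-isovariant; over $G/D$ take $\Phi_1$; and over $e_{120}$ take the path $\Phi_\tau$ of Lemma~\ref{lem:path}. By Lemma~\ref{lem:mult} choose $\ell_4\in\operatorname{Lin}_{S_4}(A,B)$ and $\ell_5\in\operatorname{Lin}_{A_5}(A,B)$, and take $\ell_4^{\oplus6}$ over $G/S_4$ and $\ell_5^{\oplus6}$ over $G/A_5$.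

\emph{The edges of $K_1^{\mathrm{lin}}$.} For an edge of type $G/L$ the family is prescribed at the two ends of the strand $1L$ by elements of $\operatorname{Lin}_L(6A,6B)$, and we join them by a path in this space. We examine the factors in \eqref{eq:Lin}. By Lemma~\ref{lem:mult}, $m_\sigma(6B)-m_\sigma(6A)=24\,m_\sigma(V_1)$. If $\sigma$ occurs in $V_1$, the difference is positive and the factor is path-connected; the types that occur below are real or complex. If $\sigma$ does not occur in $V_1$, the factor is a general linear group.

For $L=D_3$ the nontrivial irreducibles are $\delta$ and $\rho_1$, and both occur in $V_1=\delta\oplus\rho_1$. For $L=A_4$ they are $V_1$ and the plane on which $A_4/D_2\cong C_3$ acts by rotations; the latter has complex type, and complex general linear groups are connected. In both cases $\operatorname{Lin}_L(6A,6B)$ is path-connected.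

For $L=D_4$ the nontrivial irreducibles are $\delta$, $\rho_1$ and the two characters that are nontrivial on $C_4$. For $L=D_5$ they are $\delta,\rho_1,\rho_2$. All have real type. Let $\sigma\ne1$ be one that does not occur in $V_1=\delta\oplus\rho_1$. Since $R_{p_i}|_L=R_1|_L=2\rho_1|_L$, the decompositions \eqref{eq:resO} show that the $\sigma$-isotypic parts of $A$ and of $B$ both coincide with that of $P$. So the $\sigma$-factor is the group $GL(\operatorname{Hom}_L(\sigma,P)^{\oplus 6})$. The end $\Phi_1$ gives the identity, by Lemma~\ref{lem:path}. The other end is $\ell_4^{\oplus6}$ or $(s_5\ell_5s_5^{-1})^{\oplus6}$ and gives $\alpha^{\oplus6}$ for some $\alpha\in GL(\operatorname{Hom}_L(\sigma,P))$. As $\det(\alpha^{\oplus6})=(\det\alpha)^6>0$, both ends lie in the same component. Here the number of copies must be even: with an odd number and $\det\alpha<0$, no path of linear isovariant maps would exist.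

Thus $F_x$ is linear for all $x\in K_1^{\mathrm{lin}}$.

\emph{The $2$-cells of $K_2$.} Let $C$ be $C_3$ or $\langle\kappa\rangle$. The attaching loop $\omega$ lies in $(K_1^{\mathrm{lin}})^C$, so $s\mapsto F_{\omega(s)}$ is a loop in $\operatorname{Lin}_C(6A,6B)$. For $C_3$ the only nontrivial irreducible $\sigma$ has complex type and $V_1=\mathbb{R}\oplus\sigma$, so the difference of multiplicities is $24$ and the space is $48$-connected. For $\langle\kappa\rangle$ we have $V_1=\mathbb{R}\oplus2\operatorname{sgn}$, the difference is $48$ and the space is $47$-connected. In both cases the loop extends over $D^2$.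

\emph{The free cells.} Every map is isovariant for the trivial group. Put $\Psi_{ry}=rF_{\phi(1,y)}$ for $y\in S^{k-1}$ and $0\le r\le1$. This is continuous at $r=0$ because $F_{\phi(1,y)}(v)$ is bounded for $y\in S^{k-1}$ and $v$ in a compact set.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Propositions~\ref{prop:K}, \ref{prop:F} and \ref{prop:glue} there are a representation $M$ with $M^G=0$ and, for every $k\ge1$, a $G$-isovariant map from $V=6kA$ to $W=M\oplus6kB$. We have $V^G=0=W^G$. Since $\dim B=\dim A-2$ and $M$ does not depend on $k$,
\[
\dim V-\dim W=12k-\dim M\longrightarrow\infty,\qquad\frac{\dim W}{\dim V}\longrightarrow\frac{13482}{13484}=\frac{6741}{6742}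
\]
as $k\to\infty$. For large $k$ both inequalities of the theorem hold, and \eqref{eq:BU} fails.
\end{proof}

\begin{thebibliography}{1}

\bibitem{bi}
\emph{On $G$-bi-isovariant equivalence between $G$-representation spaces},
\texttt{https://www.kurims.kyoto-u.ac.jp/\textasciitilde kyodo/kokyuroku/contents/pdf/1922-09.pdf}

\end{thebibliography}
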